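\title{The sum of the reciprocal cubes of the Fibonacci numbers is irrational}

\begin{abstract}
We prove that $\sum_{n\ge1}f_n^{-3}$ is irrational, where $f_n$ is the $n$-th
Fibonacci number, and more generally that $\sum_{k\ge1}U_k^{-3}$ is irrational
for the Lucas sequence $U_k$ attached to $x^2-ax\pm1$. Partial fractions give
small linear forms in $1$, the sum, and two further constants. We place these
forms in a large determinant that eliminates the two constants. The
determinant is nonzero by an argument with a difference equation. If the sum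
were rational, the determinant would be a rational number that is too small
for its denominator.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f_0=0$, $f_1=1$ and $f_{n+1}=f_n+f_{n-1}$ for $n\ge1$. The Fibonacci zeta
function is
\[
F(s)=\sum_{n=1}^\infty f_n^{-s}.
\]
Since $f_n$ grows like $\phi^n/\sqrt5$ with $\phi=(1+\sqrt5)/2$, the series
converges for $\Re(s)>0$. At a positive integer $s$ it is a geometrically
convergent series of rational numbers, and one asks for the arithmetic nature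
of its sum. Andr\'e-Jeannin proved that $F(1)$ is irrational, and Duverney,
Ke.~Nishioka, Ku.~Nishioka and Shiokawa proved that $F(2s)$ is transcendental
for every positive integer $s$. The first value that these two results do not
cover is $F(3)$. The problem treated here, taken from \cite{FZ}, is to decide
whether $F(3)$ is irrational. We show that it is. The proof uses neither of
the two results just quoted, and it applies to a family of sequences.

\begin{theorem}\label{thm:main}
Let $\varepsilon\in\{1,-1\}$ and $a\in\mathbb Z$, with $a\ge1$ if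
$\varepsilon=-1$ and $a\ge3$ if $\varepsilon=1$. Let $\alpha>1$ and $\beta$ be
the roots of $x^2-ax+\varepsilon$, and let
$U_k=(\alpha^k-\beta^k)/(\alpha-\beta)$. Then
\[
\xi=\sum_{k\ge1}U_k^{-3}
\]
is irrational. In particular, for $a=1$ and $\varepsilon=-1$, the number
$F(3)=\sum_{n\ge1}f_n^{-3}$ is irrational.
\end{theorem}

\begin{corollary}\label{cor:main}
The number $\sum_{n\ge1}f_{rn}^{-3}$ is irrational for every integer $r\ge1$.
\end{corollary}

\begin{proof}
Take $\alpha=\phi^r$ and $\beta=(-1/\phi)^r$. Then $\alpha\beta=(-1)^r$, and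
$a=\alpha+\beta$ is the $r$-th Lucas number, which is at least $1$ for odd $r$
and at least $3$ for even $r$. Here $U_n=f_{rn}/f_r$, so the sum equals
$f_r^{-3}\xi$.
\end{proof}

Irrationality is the answer one would guess, since nothing in the series
suggests a cancellation. Two observations show that the guess needs a real
argument. First, truncation does not suffice. The tail after $K$ terms has
order $\phi^{-3K}$, while the common denominator of the first $K$ terms is at
least $(f_{K-1}f_K)^3$, of order $\phi^{6K}$, because consecutive Fibonacci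
numbers are coprime. Second, series of the same shape can be rational. Put
$T(k)=1/(f_kf_{k+1}f_{k+2})$. From $f_{k+3}-f_k=2f_{k+1}$ we get
$T(k)-T(k+1)=2/(f_kf_{k+2}f_{k+3})$, so that
\[
\sum_{k\ge1}\frac1{f_kf_{k+2}f_{k+3}}=\frac{T(1)}2=\frac14 .
\]
A proof must therefore tell $F(3)$ apart from such telescoping series. In
fact telescoping series will work in our favor: they are the reason why our
determinant does not vanish.

The proof has four parts. In Section~\ref{sec:forms} we construct series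
whose terms have the product $U_k^3U_{k+1}^3\cdots U_{k+n}^3$ in the
denominator; each sum is a rational linear combination of $1$, $\xi$ and two
unwanted constants $\xi_2,\xi_1$. In Section~\ref{sec:det} we form a
determinant $\Delta$ of order about $15\ell$ in which $\xi_2$ and $\xi_1$
cancel, work out the smallest cases, and reduce the theorem to three
statements: $\Delta\ne0$ (Section~\ref{sec:nonzero});
$|\Delta|\le\alpha^{-713\ell^3}$ (Section~\ref{sec:size}); and, if $\xi$ is
rational, the denominator of $\Delta$ is at most $\alpha^{697\ell^3}$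
(Section~\ref{sec:den}). These are incompatible for large $\ell$.

\section{Linear forms in $1,\xi,\xi_2,\xi_1$}\label{sec:forms}

\subsection{Lucas sequences as values of linear forms}

Throughout, $a,\varepsilon,\alpha,\beta$ are as in Theorem~\ref{thm:main}. The
hypothesis on $a$ says that $x^2-ax+\varepsilon$ is negative at $x=1$, so
there is a root $\alpha>1$; and $\alpha\beta=\varepsilon$ gives
$|\beta|=\alpha^{-1}$. Put
\[
D=a^2-4\varepsilon,\qquad \sqrt D=\alpha-\beta,\qquad \gamma=\beta/\alpha,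
\qquad V_k=\alpha^k+\beta^k ,
\]
so that $|\gamma|=\alpha^{-2}<1$. We use $U_k$ and $V_k$ for all
$k\in\mathbb Z$. Both satisfy $X_{k+1}=aX_k-\varepsilon X_{k-1}$, with
$U_0=0$, $U_1=1$, $V_0=2$, $V_1=a$. From $\alpha^{-1}=\varepsilon\beta$ we get
$U_{-k}=-\varepsilon^kU_k$ and $V_{-k}=\varepsilon^kV_k$, so all these numbers
are integers. From $U_k=\alpha^k(1-\gamma^k)/\sqrt D$ and
$V_k=\alpha^k(1+\gamma^k)$ we get $U_k>0$ for $k\ge1$ and a constant $C_0$ with
\begin{equation}\label{eq:growth}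
C_0^{-1}\alpha^{|k|}\le|U_k|\le C_0\alpha^{|k|},\qquad |V_k|\le C_0|U_k|
\qquad(k\ne0).
\end{equation}
All constants $C$ and all implied constants depend only on $a$ and
$\varepsilon$; the value of $C$ may change from line to line.

To apply partial fractions to a term such as $U_{k-1}/(U_kU_{k+1}^3)$, we view
it as the value of one rational function at a point that moves with $k$. For
$j\in\mathbb Z$ define linear forms in two variables $u,v$ by
\[
\mathcal U_j=\frac{\alpha^ju-\beta^jv}{\sqrt D},\qquad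
\mathcal V_j=\alpha^ju+\beta^jv,\qquad\text{and put}\qquad
\tau_j=\frac{\mathcal U_j}{\mathcal V_j}.
\]
For a function $W$ of $(u,v)$ write $W(k)=W(\alpha^k,\beta^k)$. Then
$\mathcal U_j(k)=U_{k+j}$ and $\mathcal V_j(k)=V_{k+j}$. The form
$\mathcal U_j$ vanishes exactly on the line $u/v=\gamma^j$; these lines are
distinct, and the point $(\alpha^k,\beta^k)$ lies on the line
$\mathcal U_{-k}=0$. The ratio $\tau_j$ is a coordinate on the projective line
that vanishes at the zero of $\mathcal U_j$. With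
\[
L_b(\tau)=U_b+V_b\tau\in\mathbb Z[\tau]\qquad(b\in\mathbb Z)
\]
we have, for all $i,j\in\mathbb Z$,
\begin{equation}\label{eq:add}
\mathcal V_j^2-D\,\mathcal U_j^2=4\varepsilon^juv,\qquad
\mathcal U_i=\tfrac12\mathcal V_j\,L_{i-j}(\tau_j),\qquad
\mathcal V_i=\tfrac12\mathcal V_j\,(V_{i-j}+DU_{i-j}\tau_j).
\end{equation}
To see this, put $A=\alpha^ju$, $B=\beta^jv$, $b=i-j$. The first identity is
$(A+B)^2-(A-B)^2=4AB$, and the other two are
$(A+B)(\alpha^b-\beta^b)\pm\cdots$ written out:
\begin{align*}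
(A+B)(\alpha^b-\beta^b)+(A-B)(\alpha^b+\beta^b)&=2(\alpha^bA-\beta^bB),\\
(A+B)(\alpha^b+\beta^b)+(A-B)(\alpha^b-\beta^b)&=2(\alpha^bA+\beta^bB).
\end{align*}

A \emph{form} is a homogeneous polynomial in $u,v$. We measure integrality in
the coordinates $x=\mathcal U_0$, $y=\mathcal U_1$, which arise from $u,v$ by
an invertible linear change and take the integer values $U_k,U_{k+1}$ at the
$k$-th point. A form is \emph{integral} if it lies in $\mathbb Z[x,y]$. If
$(x,y)$ and $(x',y')$ come from $(u,v)$ and $(u',v')$, then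
\begin{equation}\label{eq:bracket}
xy'-x'y=\frac{(u-v)(\alpha u'-\beta v')-(u'-v')(\alpha u-\beta v)}D
=\frac{uv'-u'v}{\sqrt D}.
\end{equation}
For a form $P=P(x,y)$ of degree $e$, the second identity in \eqref{eq:add}
gives
\begin{equation}\label{eq:local}
P=(\mathcal V_j/2)^e\,P^{(j)}(\tau_j),\qquad
P^{(j)}(\tau)=P\bigl(L_{-j}(\tau),L_{1-j}(\tau)\bigr).
\end{equation}
We write $\partial_j^bP$ for the coefficient of $\tau^b$ in $P^{(j)}(\tau)$.
It is an integer when $P$ is integral; this is the reason for preferring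
$\tau_j$ to $u/v$ as a local coordinate.

\subsection{Partial fractions}

Let $W$ be a rational function of $(u,v)$, homogeneous of degree $-3$, with a
pole of order at most $3$ along $\mathcal U_j=0$. Then $\mathcal U_j^3W$ has
degree $0$, so it is a rational function of $\tau_j$, regular at $\tau_j=0$.
Define $h_i^{(j)}(W)$ by
\[
\mathcal U_j^3W=\sum_{i\ge0}h_i^{(j)}(W)\,\tau_j^i .
\]
Only $i=0,1,2$ will matter; these three numbers describe the polar part, and
they vanish if $W$ is regular along $\mathcal U_j=0$.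

\begin{lemma}\label{lem:pf}
Let $W$ be a form of degree $3n$ divided by $\prod_{j=0}^n\mathcal U_j^3$, and
let $h_i^{(j)}=h_i^{(j)}(W)$. For every integer $k\ge1$,
\[
W(k)=\sum_{j=0}^n\Bigl[\frac{h_0^{(j)}}{U_{k+j}^3}
+\frac{\varepsilon^{k+j}}4\Bigl(h_1^{(j)}\frac{V_{k+j}}{U_{k+j}^2}
+\frac{h_2^{(j)}}{U_{k+j}}\Bigr)\Bigr].
\]
\end{lemma}

The right side is not homogeneous, so this is not an identity on
$\mathbb C^2$. It holds on the two hyperbolas $uv=\pm1$, which contain all the
points $(\alpha^k,\beta^k)$ because $\alpha\beta=\pm1$.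

\begin{proof}
Fix $\omega=\pm1$ and restrict all functions to $v=\omega/u$, $u\in\mathbb C^*$.
By \eqref{eq:add}, $\mathcal V_j^2=4\theta_j+D\,\mathcal U_j^2$ with
$\theta_j=\varepsilon^j\omega=\pm1$. The zeros of $\mathcal U_j$ are the
solutions of $u^2=\omega\gamma^j$, so different $j$ have disjoint zero sets,
and $\mathcal V_j^2=4\theta_j\ne0$ at a zero of $\mathcal U_j$. Near such a
zero,
\[
W=\frac{h_0^{(j)}}{\mathcal U_j^3}
+\frac{h_1^{(j)}\mathcal V_j}{\mathcal V_j^2\,\mathcal U_j^2}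
+\frac{h_2^{(j)}}{\mathcal V_j^2\,\mathcal U_j}+O(1),\qquad
\frac1{\mathcal V_j^2}-\frac{\theta_j}4
=-\frac{D\,\mathcal U_j^2}{4\theta_j\mathcal V_j^2}.
\]
Replacing $\mathcal V_j^{-2}$ by $\theta_j/4$ therefore changes the first
expression by a bounded amount. Hence
\[
W-\sum_{j=0}^n\Bigl[h_0^{(j)}\mathcal U_j^{-3}+\tfrac14\theta_j
\bigl(h_1^{(j)}\mathcal V_j\,\mathcal U_j^{-2}+h_2^{(j)}\mathcal U_j^{-1}\bigr)
\Bigr]
\]
is a rational function of $u$ without poles in $\mathbb C^*$. Each summand is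
the restriction of a function that is homogeneous of negative degree and
regular at $(1,0)$ and $(0,1)$. Since
$(u,\omega/u)=u\cdot(1,\omega/u^2)=(\omega/u)\cdot(\omega u^2,1)$, each summand
tends to $0$ as $u\to\infty$ and as $u\to0$. So the difference is $0$. Take
$u=\alpha^k$ and $\omega=\varepsilon^k$, so that $v=\beta^k$ and
$\theta_j=\varepsilon^{k+j}$.
\end{proof}

\subsection{The linear forms}

We want the sum $\sum_kW(k)$ to be small. The first terms are the largest, so
we force them to vanish. Let $n,m\ge1$ with $G=3n-m>0$, and put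
\[
R=\prod_{i=1}^m\mathcal U_{-i}\Big/\prod_{j=0}^n\mathcal U_j^3 .
\]
Then $R(k)=0$ for $1\le k\le m$. For a form $g$ of degree $G$ the function
$W_g=Rg$ is homogeneous of degree $-3$, and Lemma~\ref{lem:pf} applies to it.
Write $h_i^{(j)}(g)=h_i^{(j)}(W_g)$. For $0\le j\le n$, apply \eqref{eq:add} to
each factor of $\mathcal U_j^3R$ and \eqref{eq:local} to $g$; the powers of
$\mathcal V_j/2$ cancel, and
\begin{equation}\label{eq:Rj}
\sum_{i\ge0}h_i^{(j)}(g)\tau^i=R^{(j)}(\tau)\,g^{(j)}(\tau),\qquad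
R^{(j)}(\tau)=\frac{\prod_{i=1}^mL_{-i-j}(\tau)}
{\prod_{0\le j'\le n,\ j'\ne j}L_{j'-j}(\tau)^3}.
\end{equation}
Define four linear functionals on forms of degree $G$,
\[
\Lambda(g)=\sum_{k\ge1}W_g(k),\qquad
E_{3-i}(g)=\sum_{j=0}^nh_i^{(j)}(g)\quad(i=0,1,2),
\]
where the index of $E$ is the order of the pole. The series converges since
$W_g(k)=\alpha^{-3k}W_g(1,\gamma^k)=O(\alpha^{-3k})$ for fixed $g$. Put
\[
H_3(j)=\sum_{k=1}^j\frac1{U_k^3},\qquad
H_2(j)=\sum_{k=1}^j\frac{\varepsilon^kV_k}{U_k^2},\qquad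
H_1(j)=\sum_{k=1}^j\frac{\varepsilon^k}{U_k},
\]
and let $\xi_2,\xi_1$ be the limits of $H_2(j),H_1(j)$ as $j\to\infty$; the
limit of $H_3(j)$ is $\xi$. Summing Lemma~\ref{lem:pf} over $k\ge1$ gives
\begin{equation}\label{eq:Lambda}
\Lambda(g)=\lambda(g)+\tfrac14\xi_2E_2(g)+\tfrac14\xi_1E_1(g),
\end{equation}
\begin{equation}\label{eq:lambda}
\lambda(g)=\sum_{j=0}^n\Bigl[h_0^{(j)}(g)\bigl(\xi-H_3(j)\bigr)
-\tfrac14h_1^{(j)}(g)H_2(j)-\tfrac14h_2^{(j)}(g)H_1(j)\Bigr].
\end{equation}
For integral $g$, the numbers $E_3(g),E_2(g),E_1(g)$ are rational by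
\eqref{eq:Rj}, and $\lambda(g)\in E_3(g)\,\xi+\mathbb Q$. So $\Lambda(g)$ is
small and $\lambda(g)$ is a linear form in $1$ and $\xi$, but they differ by
multiples of $\xi_2$ and $\xi_1$, about which we assume nothing.

\section{The determinant}\label{sec:det}

\subsection{Two small cases}

A determinant that has a column of values of $\Lambda$ next to the columns of
the corresponding values of $E_2$ and $E_1$ does not change when $\Lambda$ is
replaced by $\lambda$. It can thus be estimated as a real number through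
$\Lambda$ and as a rational number through $\lambda$.

\begin{example}\label{ex:three}
Take the Fibonacci numbers and $n=m=1$, so $G=2$ and
$R=\mathcal U_{-1}/(\mathcal U_0^3\,\mathcal U_1^3)$. Here $L_{-2}=-1+3\tau$,
$L_{-1}=1-\tau$, $L_0=2\tau$, $L_1=1+\tau$. For $j=0$ we substitute
$(x,y)=(L_0,L_1)$ and use $R^{(0)}=L_{-1}/L_1^3$; for $j=1$ we substitute
$(x,y)=(L_{-1},L_0)$ and use $R^{(1)}=L_{-2}/L_{-1}^3$. For instance, $g=x^2$
and $j=1$ give $(-1+3\tau)/(1-\tau)=-1+2\tau+2\tau^2+\cdots$. With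
$H_i(0)=0$, $H_3(1)=1$ and $H_2(1)=H_1(1)=-1$ we obtain, modulo $\tau^3$,
\[
\begin{array}{c|cc|ccc}
g&R^{(0)}g^{(0)}&R^{(1)}g^{(1)}&\lambda&E_2&E_1\\ \hline
x^2&4\tau^2&-1+2\tau+2\tau^2&2-\xi&2&6\\
xy&2\tau-6\tau^2&-2\tau+2\tau^2&0&0&-4\\
y^2&1-2\tau+2\tau^2&-4\tau^2&\xi-1&-2&-2
\end{array}
\]
The first row says that
$\sum_{k\ge1}f_{k-1}/(f_kf_{k+1}^3)=2-\xi+\frac12\xi_2+\frac32\xi_1$. The
determinant $\det[\Lambda\,|\,E_2\,|\,E_1]=\det[\lambda\,|\,E_2\,|\,E_1]$ equals
$-8$. The three rows add up to $(1,0,0)$, and this has an explanation: since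
$\mathcal U_{-1}=y-x$, the form $g=x^2+xy+y^2$ gives $W_g=x^{-3}-y^{-3}$, a
telescoping series with sum $1$. On it $E_3,E_2,E_1$ vanish and $\Lambda$ does
not. The same mechanism proves nonvanishing in general.
\end{example}

This determinant is not small. Smallness comes from taking many columns of
each type and from the following expansion, which we use both for real and
for $p$-adic estimates. For one group of columns it is the Cauchy--Binet
formula.

\begin{lemma}\label{lem:expand}
Let $\Omega$ be a finite or countable ordered set, let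
$\mathbf v_\omega\in\mathbb C^{gI}$ for $\omega\in\Omega$, and consider $g$
groups of $I$ columns
$\mathbf c_{T,s}=\sum_\omega M_T(\omega,s)\mathbf v_\omega$, where
$1\le T\le g$, $0\le s<I$, and the series converge absolutely. Then
\[
\det[\mathbf c_{T,s}]=\sum_{S_1,\dots,S_g}
\det[\mathbf v_\omega]_{\omega\in S_1,\dots,S_g}
\prod_{T=1}^g\det[M_T(\omega,s)]_{\omega\in S_T,\ 0\le s<I},
\]
where the sum is over pairwise disjoint $I$-element subsets of $\Omega$, each
listed in increasing order.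
\end{lemma}

\begin{proof}
By multilinearity the left side is the sum, over all choices of elements
$\omega(T,s)$, of
$\det[\mathbf v_{\omega(T,s)}]\prod_{T,s}M_T(\omega(T,s),s)$. A term vanishes
unless the $\omega(T,s)$ are distinct. Fix the sets
$S_T=\{\omega(T,s):0\le s<I\}$. The remaining freedom is a permutation in each
group; sorting the columns produces its sign, and the signed sum over the
permutations of group $T$ is $\det[M_T(\omega,s)]_{\omega\in S_T}$.
\end{proof}

\begin{example}\label{ex:two}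
Let $G=2$. By \eqref{eq:bracket},
$U_kU_{k'+1}-U_{k'}U_{k+1}=(\alpha^k\beta^{k'}-\alpha^{k'}\beta^k)/\sqrt D
=-\varepsilon^kU_{k'-k}$. Lemma~\ref{lem:expand}, with one group of two
columns and $\mathbf v_k=(U_k,U_{k+1})$, gives
\[
\det\begin{pmatrix}\Lambda(x^2)&\Lambda(xy)\\ \Lambda(xy)&\Lambda(y^2)
\end{pmatrix}=\sum_{m<k<k'}R(k)R(k')\,U_{k'-k}^2 .
\]
In the product of the diagonal entries, $R(k)R(k')$ is multiplied by
$U_k^2U_{k'+1}^2$, of order $\alpha^{2(k'+k)}$. In the determinant it is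
multiplied by a number of order $\alpha^{2(k'-k)}$. The pair $k<k'$ gains a
factor $\alpha^{-4k}\le\alpha^{-4m}$.
\end{example}

With $I$ columns there are about $I^2/2$ pairs, so the gain in the exponent is
cubic when $I$ and $m$ have the same order. The factor $U_{k'-k}$ also governs
the denominator: if $p\mid U_{j'-j}$, then the poles $j$ and $j'$ coincide
modulo $p$, and a determinant of values at such points is divisible by a high
power of $p$.

\subsection{The general determinant and the proof of Theorem~\ref{thm:main}}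

To obtain factorizations as in Example~\ref{ex:two}, we evaluate the
functionals at products $PQ$, with $P$ indexing rows and $Q$ indexing columns.
The first statement says that the columns are independent once the number of
rows exceeds the number of columns by a fixed amount.

\begin{proposition}\label{prop:indep}
Let $1\le I\le n$, $1\le m\le3n-3$, $N'+I=G+2$ and $N'\ge3I+45$. If
$\Psi_3,\Psi_2,\Psi_1$ are forms of degree $I-1$ with
\[
\Lambda(P\Psi_3)+E_2(P\Psi_2)+E_1(P\Psi_1)=0
\quad\text{for all forms $P$ of degree $N'-1$},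
\]
then $\Psi_3=\Psi_2=\Psi_1=0$.
\end{proposition}

Let $\ell$ be a large integer and put
\[
n=8\ell,\quad m=4\ell,\quad I=5\ell-15,\quad N=3I,\quad w=62,\quad
N'=N+w=15\ell+17 .
\]
Then $G=20\ell$ and
\begin{equation}\label{eq:balance}
4I+w=N'+I=3n-m+2,
\end{equation}
so the hypotheses of Proposition~\ref{prop:indep} hold. The excess $w$ must be
at least $45$ for that proposition, and it must stay bounded so that it does
not affect the cubic terms below; then \eqref{eq:balance} fixes $I$ up to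
$O(1)$. Let $P_i=x^iy^{N'-1-i}$ for $0\le i<N'$ and $Q_s=x^sy^{I-1-s}$ for
$0\le s<I$. Consider the $N'\times N$ matrix whose row $i$ has the entries
$\Lambda(P_iQ_s)$, $E_2(P_iQ_s)$, $E_1(P_iQ_s)$ for $0\le s<I$. A linear
relation among its columns is a triple $(\Psi_3,\Psi_2,\Psi_1)$ as in
Proposition~\ref{prop:indep}, so the columns are independent. Fix $N$ rows
whose minor $\Delta$ is nonzero; from now on $i$ runs over these rows.
Subtracting $\frac14\xi_2$ and $\frac14\xi_1$ times the $E_2$- and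
$E_1$-columns from the corresponding $\Lambda$-columns and using
\eqref{eq:Lambda}, we get
\begin{equation}\label{eq:Delta}
0\ne\Delta=\det[\Lambda\,|\,E_2\,|\,E_1]=\det[\lambda\,|\,E_2\,|\,E_1].
\end{equation}

\begin{proposition}\label{prop:size}
We have $\log_\alpha|\Delta|\le-\frac{2140}3\ell^3+O(\ell^2)$.
\end{proposition}

\begin{proposition}\label{prop:den}
Suppose that $q\xi\in\mathbb Z$ for an integer $q\ge1$. Then the denominator
$\mathcal B$ of the rational number
$q^I\Delta=\det[q\lambda\,|\,E_2\,|\,E_1]$ satisfies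
\[
\log_\alpha\mathcal B\le\Bigl(152+\frac{5332}{\pi^2}+o(1)\Bigr)\ell^3 .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $q\xi\in\mathbb Z$. Then $q^I\Delta$ is a nonzero rational number
with denominator $\mathcal B$, so $|q^I\Delta|\ge\mathcal B^{-1}$. For fixed
$q$ we have $\log_\alpha q^I=O(\ell)$, and the two estimates give
\[
-\Bigl(152+\frac{5332}{\pi^2}+o(1)\Bigr)\ell^3\le\log_\alpha|q^I\Delta|
\le-\frac{2140}3\ell^3+O(\ell^2).
\]
But $152+5332/\pi^2<152+5332/9.8<696.2$ and $2140/3>713.3$. This is a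
contradiction for large $\ell$.
\end{proof}

\section{Independence of the columns}\label{sec:nonzero}

We prove Proposition~\ref{prop:indep}. The values of $\Lambda$ involve three
unknown constants, so we do not try to compute a minor. Instead we use that
$\Lambda,E_3,E_2,E_1$ are all invariant under the shift $k\mapsto k+1$. The
invariance turns one relation among the columns into several; these force the
generating series of the functionals to agree with rational functions; the
rational functions that can occur come from $E_3,E_2,E_1$ alone; and a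
telescoping series shows that $\Lambda$ is not of this kind.

\subsection{The shift}

Put $X=u/v$ and identify a form $P$ of degree $e$ with the polynomial $p$ of
degree at most $e$ given by $P=v^ep(X)$. For $e=N'-1,I-1,G$ this is compatible
with products, because $(N'-1)+(I-1)=G$. For every $p\in\mathbb C[X]$, of any
degree, put $W_p=R\,v^Gp(X)$ and $h_i^{(j)}(p)=h_i^{(j)}(W_p)$ for $i\le2$ and
$j\in\mathbb Z$. These numbers vanish for $j\notin[0,n]$. Thus $E_3,E_2,E_1$
are defined on $\mathbb C[X]$. We extend $\Lambda$ to $\mathbb C[X]$ by setting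
$\Lambda(X^s)=0$ for $s>G$; this is bookkeeping only.

For $0\le j\le n$, the function $\mathcal U_j^3W_p$ is $p(X)$ times
$\mathcal U_j^3Rv^G$, which is analytic and nonzero at $X=\gamma^j$, and
$\tau_j$ is a local coordinate there. Hence
\begin{equation}\label{eq:jets}
\begin{array}{l}
(h_0^{(j)},h_1^{(j)},h_2^{(j)})(p)\text{ is obtained from }
(p(\gamma^j),p'(\gamma^j),p''(\gamma^j))\\
\text{by an invertible lower triangular matrix that does not depend on }p.
\end{array}
\end{equation}
We also use Hermite interpolation: a polynomial may be given arbitrary values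
and first and second derivatives at finitely many distinct points.

Let $(\mathcal SW)(u,v)=W(\alpha u,\beta v)$, so that
$(\mathcal SW)(k)=W(k+1)$. The map $\mathcal S$ sends
$\mathcal U_j,\mathcal V_j,\tau_j$ to
$\mathcal U_{j+1},\mathcal V_{j+1},\tau_{j+1}$ and $X$ to $X/\gamma$. Hence
\begin{equation}\label{eq:hshift}
h_i^{(j+1)}(\mathcal SW)=h_i^{(j)}(W).
\end{equation}
The products in $R$ telescope under $\mathcal S$:
\[
\frac{\mathcal SR}R=\frac{\mathcal U_0^4}{\mathcal U_{-m}\,\mathcal U_{n+1}^3}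
=\frac{(X-1)^4}{\delta(X)},\qquad
\delta(X)=(\alpha^{-m}X-\beta^{-m})(\alpha^{n+1}X-\beta^{n+1})^3 .
\]
For $\chi\in\mathbb C[X]$ put
\[
\chi^-(X)=\delta(\gamma X)\chi(\gamma X),\qquad
\chi^+(X)=\beta^G(X-1)^4\chi(X).
\]

\begin{lemma}\label{lem:shift}
We have $\mathcal SW_{\chi^-}=W_{\chi^+}$. The functionals
$\mathcal F=E_3,E_2,E_1$ satisfy $\mathcal F(\chi^-)=\mathcal F(\chi^+)$ for
all $\chi$, and $\mathcal F=\Lambda$ satisfies it for $\deg\chi\le G-4$.
\end{lemma}

\begin{proof}
We have $\mathcal SW_{\chi^-}=\mathcal SR\cdot(\beta v)^G\delta(X)\chi(X)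
=R\,v^G\beta^G(X-1)^4\chi(X)$. Summing \eqref{eq:hshift} over $j\in\mathbb Z$
gives the claim for the $E_i$. If $\deg\chi\le G-4$, then $\chi^\pm$ have
degree at most $G$, and
$\Lambda(\chi^+)=\sum_{k\ge1}W_{\chi^-}(k+1)=\Lambda(\chi^-)-W_{\chi^-}(1)$.
The last term is $0$ because $m\ge1$, so that $R(1)=0$.
\end{proof}

\subsection{A difference operator}

For a linear functional $\mathcal F$ on $\mathbb C[X]$ let
$\widehat{\mathcal F}=\sum_{s\ge0}\mathcal F(X^s)Y^{-s-1}$. We work in the
field of formal Laurent series in $Y^{-1}$, which contains $\mathbb C(Y)$, and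
write $O(Y^\nu)$ for a series without terms of degree above $\nu$. Let
$(\sigma z)(Y)=z(Y/\gamma)$ and
\[
\nabla z=\gamma^{-1}\delta(Y)\,\sigma z-\beta^G(Y-1)^4z .
\]
For a polynomial $A=\sum_iA_iY^i$ and $s\ge0$, the coefficient of $Y^{-s-1}$
in $A\widehat{\mathcal F}$ is $\sum_iA_i\mathcal F(X^{s+i})$, and in
$\gamma^{-1}A\,\sigma\widehat{\mathcal F}$ it is
$\sum_iA_i\gamma^{s+i}\mathcal F(X^{s+i})$. Therefore
\begin{equation}\label{eq:coef}
[Y^{-s-1}]\,A\widehat{\mathcal F}=\mathcal F(X^sA),\qquad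
[Y^{-s-1}]\,\nabla\widehat{\mathcal F}
=\mathcal F\bigl((X^s)^-\bigr)-\mathcal F\bigl((X^s)^+\bigr).
\end{equation}
So $\mathcal F$ is shift invariant in the sense of Lemma~\ref{lem:shift}
exactly when $\nabla\widehat{\mathcal F}$ is a polynomial, necessarily of
degree at most $3$.

\begin{lemma}\label{lem:nonres}
If a Laurent series $z\neq0$ has degree $\nu$, then $\nabla z$ has degree
exactly $\nu+4$. In particular, $\nabla$ is injective.
\end{lemma}

\begin{proof}
The leading coefficient of $\delta$ is $\alpha^{3n+3-m}=\alpha^{G+3}$. If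
$z=cY^\nu+\cdots$, the coefficient of $Y^{\nu+4}$ in $\nabla z$ is
$c(\gamma^{-1-\nu}\alpha^{G+3}-\beta^G)$. The two terms in parentheses have
absolute values $\alpha^{2+2\nu+G+3}$ and $\alpha^{-G}$. These differ because
$2+2\nu+3+2G$ is odd.
\end{proof}

The summand $3$ in the last expression is the order of the poles of $R$; this
is where it matters that the exponent in $\xi$ is odd.

\begin{lemma}\label{lem:rational}
Let $z\in\mathbb C(Y)$ be such that $\nabla z$ is a polynomial of degree at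
most $3$. Then $z=\widehat{\mathcal N}$ with
$\mathcal N=c_3E_3+c_2E_2+c_1E_1$ for some $c_3,c_2,c_1\in\mathbb C$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:nonres}, $z=O(Y^{-1})$. We locate the poles. Let
$o(\eta)\ge0$ be the order of the pole of $z$ at $\eta\in\mathbb C^*$. The two
terms of $\nabla z$ differ by a polynomial, so they have poles of the same
order at $\eta$. With $t^+=\max(t,0)$ this reads
\[
\bigl(o(\eta/\gamma)-\operatorname{ord}_\eta\delta\bigr)^+
=\bigl(o(\eta)-\operatorname{ord}_\eta(Y-1)^4\bigr)^+ .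
\]
The zeros of $\delta$ are $\gamma^{-m}$ (simple) and $\gamma^{n+1}$ (triple).
On an orbit of $\eta\mapsto\eta/\gamma$ other than $\gamma^{\mathbb Z}$, the
function $o$ is constant; the orbit is infinite, so $o=0$ there. Put
$o_k=o(\gamma^{-k})$; then $o_k=0$ for large $|k|$. The relation at
$\gamma^{-k}$ is $o_{k+1}=o_k$ for $k\notin\{m,0,-n-1\}$. Thus $o$ is constant
on each of the ranges $k>m$, $1\le k\le m$, $-n\le k\le0$, $k\le-n-1$, and it
is $0$ on the first and the last. At $k=m$ we get $o_m=(o_{m+1}-1)^+=0$, so $o$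
is $0$ on the second range. At $k=-n-1$ we get $(o_{-n}-3)^+=o_{-n-1}=0$, so
$o\le3$ on the third range. A pole of order $\nu\ge1$ at $0$ would require the
leading terms to cancel, that is, $\gamma^{\nu-1}\delta(0)=\beta^G$. Since
$\delta(0)=\beta^{G+3}$, this means $\gamma^{\nu-1}\beta^3=1$, which is
impossible because the left side has absolute value less than $1$.

So $z$ is a combination of the functions $(Y-\gamma^j)^{-i-1}$ with
$0\le j\le n$, $0\le i\le2$. Since
$\sum_s\binom si\eta^{s-i}Y^{-s-1}=(Y-\eta)^{-i-1}$, such a function is the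
transform of $p\mapsto p^{(i)}(\gamma^j)/i!$. By \eqref{eq:jets},
$z=\widehat{\mathcal N}$ with
$\mathcal N=\sum_{i=0}^2\sum_{j=0}^nc_{i,j}h_i^{(j)}$. By \eqref{eq:coef},
$\mathcal N(\chi^-)=\mathcal N(\chi^+)$ for all $\chi$. By
\eqref{eq:hshift}, $h_i^{(j)}(\chi^+)=h_i^{(j-1)}(\chi^-)$ for all $j$; also
$h_i^{(-1)}(\chi^-)=0$ and $h_i^{(n)}(\chi^-)=h_i^{(n+1)}(\chi^+)=0$. Hence
\[
\sum_{i=0}^2\sum_{j=0}^{n-1}(c_{i,j}-c_{i,j+1})\,h_i^{(j)}(\chi^-)=0
\qquad\text{for all }\chi .
\]
The zeros of $\delta(\gamma X)$ are $\gamma^{-m-1}$ and $\gamma^n$, so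
$\chi^-$ takes arbitrary values and first and second derivatives at
$\gamma^0,\dots,\gamma^{n-1}$. By \eqref{eq:jets}, $c_{i,j}=c_{i,j+1}$ for
$0\le j<n$.
\end{proof}

\begin{lemma}\label{lem:tele}
There is a form $g$ of degree $G$ with $E_3(g)=E_2(g)=E_1(g)=0$ and
$\Lambda(g)=-1$.
\end{lemma}

\begin{proof}
The points $(\alpha^k,\beta^k)$, $1\le k\le m+1$, have distinct values
$X=\gamma^{-k}$, and $m+1\le3n-2$. By Lagrange interpolation there is a form
$Z$ of degree $3n-3$ such that $T=Z/\prod_{j=0}^{n-1}\mathcal U_j^3$ satisfies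
$T(1)=\dots=T(m+1)=1$. The function $W=\mathcal ST-T$ is a form of degree $3n$
divided by $\prod_{j=0}^n\mathcal U_j^3$, and $W(k)=0$ for $1\le k\le m$. So
the numerator is divisible by $\mathcal U_{-1}\cdots\mathcal U_{-m}$, and
$W=W_g$ with $g$ of degree $3n-m=G$. By \eqref{eq:hshift}, the sums
$\sum_jh_i^{(j)}$ agree for $\mathcal ST$ and $T$, so the $E_i(g)$ vanish.
Finally $T(k)\to0$, so $\Lambda(g)=\sum_{k\ge1}(T(k+1)-T(k))=-T(1)=-1$.
\end{proof}

This is the only use of $m\le3n-3$. In Example~\ref{ex:three} the inequality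
fails, but $T=x^{-3}$ satisfies $T(1)=T(2)=1$ because $f_1=f_2$.

\subsection{Proof of Proposition~\ref{prop:indep}}

Suppose that $(\Psi_3,\Psi_2,\Psi_1)\ne0$, and regard the $\Psi_T$ as
polynomials of degree at most $I-1$. They may be linearly dependent, so we
pass to a basis $A_1,\dots,A_r$ $(1\le r\le3)$ of their span; by elimination
of leading terms we choose the $A_t$ with distinct degrees $n_t$. Write
$\Psi_T=\sum_tc_{T,t}A_t$ and
$\mathcal F_t=c_{3,t}\Lambda+c_{2,t}E_2+c_{1,t}E_1$. The hypothesis is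
$\sum_t\mathcal F_t(pA_t)=0$ for $\deg p\le N'-1$.

\emph{Step 1: more relations.} Put $A_{t,0}=A_t$ and
$A_{t,l+1}=(X-1)^4\sigma A_{t,l}$, so $\deg A_{t,l}\le I-1+4l$. We claim that
\begin{equation}\label{eq:iter}
\sum_t\mathcal F_t(pA_{t,l})=0\qquad\text{for }\deg p\le N'-1-4l .
\end{equation}
Assume this for $l$, and let $\deg p\le N'-1-4(l+1)$. Then $p^-$ has degree at
most $N'-1-4l$, and $p^-A_{t,l}=\chi_t^-$ for $\chi_t=p\,\sigma A_{t,l}$, of
degree at most $N'+I-6=G-4$. Lemma~\ref{lem:shift} gives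
$0=\sum_t\mathcal F_t(\chi_t^-)=\sum_t\mathcal F_t(\chi_t^+)
=\beta^G\sum_t\mathcal F_t(pA_{t,l+1})$.

\emph{Step 2: generating series.} Let $y_t=\widehat{\mathcal F_t}$. By
\eqref{eq:coef}, relation \eqref{eq:iter} and Lemma~\ref{lem:shift} become
\begin{align}
\sum_tA_{t,l}\,y_t&=\Pi_l+O(Y^{-N'+4l-1}),\label{eq:pade}\\
\nabla y_t&=b_t+O(Y^{-G+2}),\label{eq:nabla}
\end{align}
with polynomials $\Pi_l$ and $b_t$, $\deg b_t\le3$. Multiply \eqref{eq:nabla}
by $\sigma A_{t,l}$ and sum over $t$. The left side becomes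
$\gamma^{-1}\delta\,\sigma\bigl(\sum_tA_{t,l}y_t\bigr)
-\beta^G\sum_tA_{t,l+1}y_t$. Insert \eqref{eq:pade} for $l$ and $l+1$. The
three error terms have degrees at most $4+(-N'+4l-1)$, $-N'+4(l+1)-1$ and
$(-G+2)+(I-1+4l)$; each bound equals $-N'+4l+3$, which is negative for
$l\le2$. Comparing polynomial parts,
\begin{equation}\label{eq:rec}
\gamma^{-1}\delta\,\sigma\Pi_l-\beta^G\Pi_{l+1}=\sum_tb_t\,\sigma A_{t,l}
\qquad(0\le l\le2).
\end{equation}

\emph{Step 3: rational solutions.} We now have $r+1$ very good simultaneous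
approximations \eqref{eq:pade}, for $0\le l\le r$, to only $r$ series. Consider
the determinant of order $r+1$ with rows $(\Pi_l,A_{1,l},\dots,A_{r,l})$. It is
a polynomial. Replacing the first column by $\Pi_l-\sum_tA_{t,l}y_t$ shows that
its degree is at most $-N'+4r-1+r(I-1+4r)\le3I+44-N'<0$. So it is $0$; this is
where $N'\ge3I+45$ is used. On the other hand, the minor
$\det[A_{t,l}]_{0\le l<r}$ is nonzero. Indeed,
$A_{t,l}(Y)=\prod_{i<l}(\gamma^{-i}Y-1)^4\cdot A_t(Y/\gamma^l)$, so up to a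
nonzero factor the minor is $\det[A_t(Y/\gamma^l)]$, and here the coefficient
of $Y^{n_1+\dots+n_r}$ is a nonzero multiple of the Vandermonde determinant
$\det[(\gamma^{-n_t})^l]$ in the distinct numbers $\gamma^{-n_t}$. Hence the
first column is a combination of the others: there are
$z_t\in\mathbb C(Y)$ with
\begin{equation}\label{eq:z}
\Pi_l=\sum_tz_tA_{t,l}\qquad(0\le l\le r).
\end{equation}
Inserting this in \eqref{eq:rec} gives
$\sum_t(\nabla z_t-b_t)\,\sigma A_{t,l}=0$ for $0\le l<r$. The determinant of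
this system is $\sigma\det[A_{t,l}]_{0\le l<r}\ne0$, so $\nabla z_t=b_t$ for
every $t$.

\emph{Step 4: $\Lambda$ does not occur.} By \eqref{eq:nabla},
$\nabla(y_t-z_t)=O(Y^{-G+2})$, so $y_t-z_t=O(Y^{-G-2})$ by
Lemma~\ref{lem:nonres}. By Lemma~\ref{lem:rational}, $z_t$ is the transform of
a combination of $E_3,E_2,E_1$, which therefore agrees with $\mathcal F_t$ on
polynomials of degree at most $G$. Evaluating at the form $g$ of
Lemma~\ref{lem:tele} gives $-c_{3,t}=\mathcal F_t(g)=0$. So $c_{3,t}=0$ for all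
$t$, and $\Psi_3=0$.

\emph{Step 5: $E_2$ and $E_1$.} Now $\mathcal F_t=c_{2,t}E_2+c_{1,t}E_1$ is
shift invariant in all degrees, so \eqref{eq:nabla} holds without error term,
and $y_t=z_t$ because $\nabla$ is injective. By \eqref{eq:z} with $l=0$, the
series $\sum_tA_ty_t$ is a polynomial, and \eqref{eq:coef} gives
$E_2(p\Psi_2)+E_1(p\Psi_1)=0$ for all $p\in\mathbb C[X]$. Fix $0\le j\le n$ and
take $p$ vanishing to order exactly $2$ at $\gamma^j$ and to order at least $3$
at the other $\gamma^{j'}$. By \eqref{eq:jets}, $E_2(p\Psi_2)=0$ and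
$E_1(p\Psi_1)$ is a nonzero multiple of $\Psi_1(\gamma^j)$. So $\Psi_1$ has
$n+1$ zeros and degree less than $I\le n$, whence $\Psi_1=0$. Taking $p$ of
order exactly $1$ at $\gamma^j$ and at least $3$ elsewhere, $E_2(p\Psi_2)$ is a
nonzero multiple of $\Psi_2(\gamma^j)$, and $\Psi_2=0$ follows. This
contradicts $(\Psi_3,\Psi_2,\Psi_1)\ne0$. \qed

\section{The size of the determinant}\label{sec:size}

We prove Proposition~\ref{prop:size}. We expand $\Delta$ as in
Example~\ref{ex:two}, bound each determinant by a product of factors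
\eqref{eq:bracket}, and maximize the resulting exponent.

\subsection{Expansion}

Let $R^{(j)}=\sum_ir_i^{(j)}\tau^i$, with $r_i^{(j)}=0$ for $i<0$. Since
$(PQ)^{(j)}=P^{(j)}Q^{(j)}$, formula \eqref{eq:Rj} gives, for $T=2,1$,
\[
\Lambda(PQ)=\sum_{k>m}R(k)Q(k)\cdot P(k),\qquad
E_T(PQ)=\sum_{j=0}^n\sum_{b=0}^2\Bigl(\sum_{b'=0}^2r^{(j)}_{3-T-b-b'}
\partial_j^{b'}Q\Bigr)\partial_j^bP .
\]
Apply Lemma~\ref{lem:expand} to the vectors $[P_i(k)]_i$ for $k>m$ and
$[\partial_j^bP_i]_i$ for $0\le j\le n$, $0\le b\le2$, and then expand the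
inner sums over $b'$ row by row. We find that $|\Delta|$ is at most the sum of
the products
\begin{multline}\label{eq:term}
\prod_{\nu=1}^I|R(k_\nu)|\prod_{(j,b)\in S_2\cup S_1}\max_{i\le2}|r_i^{(j)}|
\ \cdot\ \bigl|\det[P_i(k_\nu)\,|\,\partial_j^bP_i]\bigr|\\
\cdot\bigl|\det[Q_s(k_\nu)]\bigr|\cdot
\bigl|\det[\partial_j^{b'}Q_s]_{S_2}\bigr|\cdot
\bigl|\det[\partial_j^{b'}Q_s]_{S_1}\bigr|
\end{multline}
over all integers $m<k_1<\dots<k_I$, all disjoint $I$-element sets $S_2,S_1$ of
pairs $(j,b)$, and all maps $b'\colon S_2\cup S_1\to\{0,1,2\}$. There are at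
most $3^{3(n+1)}3^{2I}=e^{O(\ell)}$ choices of $(S_2,S_1,b')$.

\subsection{The determinants}

The rows of $\Delta$ are $N$ of the $N'$ monomials $P_i$, and we do not know
which. The next lemma shows that this costs little when $w=N'-N$ is bounded.

\begin{lemma}\label{lem:vdm}
Take $K$ distinct monomials of degree $e$ in $x,y$ and $K$ points
$(x_\nu,y_\nu)\in\mathbb C^2$, and put $w'=e+1-K$. The determinant of the values
of the monomials at the points has absolute value at most
\[
2^{Kw'}\prod_{\nu<\nu'}|x_\nu y_{\nu'}-x_{\nu'}y_\nu|\;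
\prod_\nu\max(|x_\nu|,|y_\nu|)^{w'} .
\]
\end{lemma}

\begin{proof}
By continuity we may assume $y_\nu\ne0$; put $t_\nu=x_\nu/y_\nu$. Let
$e\ge a_1>\dots>a_K\ge0$ be the exponents of $x$. The determinant is
$\pm\prod_\nu y_\nu^e\cdot\det[t_\nu^{a_i}]$. Recall that
$\det[t_\nu^{a_i}]=\prod_{\nu<\nu'}(t_\nu-t_{\nu'})\cdot s(t)$, where $s$ is the
Schur polynomial of the partition with parts $a_i-(K-i)$. It is the sum, over
the fillings of the Young diagram with numbers from $\{1,\dots,K\}$ that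
increase weakly along rows and strictly down columns, of the product of the
variables indexed by the entries. The diagram has $a_1-K+1\le w'$ columns, and
each column is a subset of $\{1,\dots,K\}$. So $s$ is a sum of at most
$2^{Kw'}$ monomials, in which each variable has exponent at most $w'$. It
remains to note that
$\prod_\nu y_\nu^{K-1}\prod_{\nu<\nu'}(t_\nu-t_{\nu'})
=\prod_{\nu<\nu'}(x_\nu y_{\nu'}-x_{\nu'}y_\nu)$ and that
$|y_\nu|^{w'}|t_\nu|^c\le\max(|x_\nu|,|y_\nu|)^{w'}$ for $0\le c\le w'$.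
\end{proof}

The determinants in \eqref{eq:term} also contain Taylor coefficients. For each
vector of type $\partial_j^b$ introduce a separate variable $\tau$ and replace
the vector by the values at the point $(L_{-j}(\tau),L_{1-j}(\tau))$. The new
determinant is a polynomial in these variables, and the old one is one of its
coefficients. By Cauchy's inequality, a coefficient is bounded by the maximum
of the polynomial when all variables have modulus $1$.

Say that a point $(x,y)$ has \emph{position} $c\in\mathbb Z$ if it comes from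
$(u,v)$ with $|u|\le(1+\sqrt D)\alpha^c$ and $|v|\le(1+\sqrt D)\alpha^{-c}$.
The point $(U_k,U_{k+1})$ has position $k$. The point
$(L_{-j}(\tau),L_{1-j}(\tau))$ comes from $u=\alpha^{-j}(1+\sqrt D\tau)$,
$v=\beta^{-j}(1-\sqrt D\tau)$, as one sees by substituting in $\mathcal U_0$
and $\mathcal U_1$; for $|\tau|=1$ it has position $-j$. For points of
positions $c,c'$, formula \eqref{eq:bracket} gives
$|xy'-x'y|\le C\alpha^{|c-c'|}$, and $\max(|x|,|y|)\le C\alpha^{|c|}$.

Let $J_2,J_1$ be the multisets of first coordinates of the pairs in $S_2,S_1$,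
and let $J$ be their union, with $2I$ elements. For a multiset $A$ of real
numbers let $\Gamma(A)$ be the sum of $|c-c'|$ over the unordered pairs of
elements of $A$. For the $P$-determinant $K=N$ and $w'=w$, and for the three
$Q$-determinants $K=I$ and $w'=0$. Lemma~\ref{lem:vdm} bounds the product of
the four determinants in \eqref{eq:term} by $\alpha$ to the power
\begin{equation}\label{eq:expdet}
2\Gamma(\{k_\nu\})+\sum_\nu\sum_{j\in J}(k_\nu+j)+w\sum_\nu k_\nu
+\Gamma(J)+\Gamma(J_2)+\Gamma(J_1)+O(\ell^2).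
\end{equation}
The error term collects a constant for each of the $O(\ell^2)$ pairs, the
factor $2^{Nw}$, and the factors $(C\alpha^n)^w$ for the $2I$ points of
nonpositive position.

\subsection{The factors from $R$}

For $k>m$ we have $R(k)=\prod_{i=1}^mU_{k-i}/\prod_{j=0}^nU_{k+j}^3$, so
\eqref{eq:growth} gives
\[
\log_\alpha|R(k)|\le(m-3n-3)k-\tfrac12(m^2+3n^2)+O(\ell).
\]
For $|\tau|\le1/(2C_0)$ and $b\ne0$ we have
$\frac12|U_b|\le|L_b(\tau)|\le\frac32|U_b|$. So $R^{(j)}$ is analytic on this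
disk, and Cauchy's inequality on its boundary, together with
$\sum_{i=1}^m(i+j)=\frac12m^2+mj+O(\ell)$ and
$\sum_{j'=0}^n|j'-j|=\frac12(j^2+(n-j)^2)+O(\ell)$, gives
\[
\log_\alpha|r_i^{(j)}|\le\tfrac12m^2+mj-\tfrac32\bigl(j^2+(n-j)^2\bigr)+O(\ell)
\qquad(i\le2).
\]

\subsection{Maximizing the exponent}

The coefficient of $k_\nu$ in $\Gamma(\{k_\nu\})$ is
$(\nu-1)-(I-\nu)=2\nu-1-I$. Adding the last two bounds to \eqref{eq:expdet},
the total coefficient of $k_\nu$ is
$(m-3n-3)+w+2I+2(2\nu-1-I)$, which equals $4\nu-4I-3$ by \eqref{eq:balance}.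
Thus each term \eqref{eq:term} is at most
$\alpha^{\mathcal E'+\mathcal E''+O(\ell^2)}$, where
\begin{align*}
\mathcal E'&=\sum_{\nu=1}^I(4\nu-4I-3)k_\nu-\tfrac12I(m^2+3n^2),\\
\mathcal E''&=\sum_{j\in J}\psi(j)+\Gamma(J)+\Gamma(J_2)+\Gamma(J_1),\qquad
\psi(t)=\tfrac12m^2+(m+I)t-\tfrac32\bigl(t^2+(n-t)^2\bigr).
\end{align*}

All coefficients in $\mathcal E'$ are at most $-3$, and $k_\nu\ge m+\nu$.
Summing geometric series, the sum of $\alpha^{\mathcal E'}$ over all
$k_1<\dots<k_I$ is at most $(1-\alpha^{-3})^{-I}$ times the value at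
$k_\nu=m+\nu$. From $\sum_\nu(\nu-I)=-\frac12I^2+O(\ell)$ and
$\sum_\nu(\nu-I)\nu=-\frac16I^3+O(\ell^2)$, the exponent at this point is,
up to $O(\ell^2)$,
\[
-2mI^2-\tfrac23I^3-\tfrac12I(m^2+3n^2)
=\bigl(-200-\tfrac{250}3-520\bigr)\ell^3+O(\ell^2)
=-\tfrac{2410}3\ell^3+O(\ell^2).
\]

In $\mathcal E''$ the terms $\Gamma$ reward spreading the points of $J$ over
$[0,n]$, and the concave weight $\psi$ opposes this. To find the maximum we
pass to counting functions. For $0\le t\le n$ let $F_T(t)$ be the number of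
elements of $J_T$ that are at most $t$, and let $F=F_2+F_1$. The distance
$|j-j'|$ is the measure of the set of $t$ for which exactly one of $j,j'$ is
at most $t$. Hence $\Gamma(J)=\int_0^nF(2I-F)\,dt$ and
$\Gamma(J_T)=\int_0^nF_T(I-F_T)\,dt$. From
$\psi(j)=\psi(n)-\int_j^n\psi'(t)\,dt$ we get
$\sum_{j\in J}\psi(j)=2I\psi(n)-\int_0^n\psi'F\,dt$. Using
$F_2^2+F_1^2\ge\frac12F^2$,
\[
\mathcal E''\le2I\psi(n)+\int_0^n\bigl[(3I-\psi'(t))F(t)-\tfrac32F(t)^2\bigr]dt .
\]
Here $\psi'(t)=m+I+3n-6t$, so $3I-\psi'(t)=6t-18\ell-30\le6(t-3\ell)$. Since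
$F\ge0$, the integrand is at most $0$ for $t\le3\ell$. For $t\ge3\ell$ it is at
most $6(t-3\ell)F-\frac32F^2\le6(t-3\ell)^2$, with equality in the last step
for $F=2(t-3\ell)$. Therefore the integral is at most
$\int_{3\ell}^{8\ell}6(t-3\ell)^2dt=250\ell^3$. Also
$\psi(n)=(8+72-96)\ell^2+O(\ell)$, so $2I\psi(n)=-160\ell^3+O(\ell^2)$ and
$\mathcal E''\le90\ell^3+O(\ell^2)$. Altogether
$\log_\alpha|\Delta|\le(-\frac{2410}3+90)\ell^3+O(\ell^2)
=-\frac{2140}3\ell^3+O(\ell^2)$. \qed

\section{The denominator of the determinant}\label{sec:den}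

We prove Proposition~\ref{prop:den}. Let $v_p$ be the $p$-adic valuation and
$\mathbb Z_{(p)}$ the ring of rational numbers with $v_p\ge0$. By
\eqref{eq:Rj} and \eqref{eq:lambda}, the denominators in the matrix
$[q\lambda\,|\,E_2\,|\,E_1]$ come from $4$ and from the $U_b$ with
$0<|b|\le n$. We therefore group the primes by the first index at which they
divide the sequence.

\subsection{Primes dividing $U_b$}

\begin{lemma}\label{lem:rank}
For every prime $p$ there is a least $z(p)\ge2$ with $p\mid U_{z(p)}$. We have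
$z(p)\le p+1$, and $p\mid U_b$ if and only if $z(p)\mid b$.
\end{lemma}

\begin{proof}
One of $U_2=a$ and $U_3=a^2-\varepsilon$ is even, so $z(2)\le3$. Let $p$ be
odd. If $p\mid D$, expanding $\alpha^p,\beta^p=2^{-p}(a\pm\sqrt D)^p$ gives
$2^{p-1}U_p=\sum_{i\text{ odd}}\binom pia^{p-i}D^{(i-1)/2}\equiv
D^{(p-1)/2}\equiv0\pmod p$. If $p\nmid D$, let $\bar\alpha\ne\bar\beta$ be the
roots of $x^2-ax+\varepsilon$ in the field with $p^2$ elements; they are
nonzero, and $U_k\bmod p$ equals
$(\bar\alpha^k-\bar\beta^k)/(\bar\alpha-\bar\beta)$, since both sides satisfy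
the same recurrence. If the roots lie in $\mathbb F_p$, then
$\bar\alpha^{p-1}=1=\bar\beta^{p-1}$ and $p\mid U_{p-1}$. Otherwise the map
$t\mapsto t^p$ exchanges them, so
$\bar\alpha^{p+1}=\bar\alpha\bar\beta=\bar\beta^{p+1}$ and $p\mid U_{p+1}$.
Finally, $U_{b+c}=U_bU_{c+1}-\varepsilon U_{b-1}U_c$ (both sides satisfy the
recurrence in $b$ and agree for $b=0,1$) and $U_{-b}=\pm U_b$. So
$\{b:p\mid U_b\}$ is a subgroup of $\mathbb Z$, generated by $z(p)$; and
$z(p)\ge2$ since $U_1=1$.
\end{proof}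

\begin{lemma}\label{lem:val}
For odd $p$ and $t\ge1$ we have $v_p(U_{z(p)t})=v_p(U_{z(p)})+v_p(t)$. For
$b\ge1$ we have $v_2(U_b)\le C+v_2(b)$.
\end{lemma}

\begin{proof}
Let $p\mid U_r$, $r\ge1$. Put $y_0=U_r$, $x_0=-\varepsilon U_{r-1}$ and
$e=v_p(y_0)\ge1$. Then $\alpha^r=x_0+y_0\alpha$ and $\beta^r=x_0+y_0\beta$.
Multiplying these gives $x_0^2+ax_0y_0+\varepsilon y_0^2=\pm1$, so
$p\nmid x_0$. Raising them to the power $t$ and subtracting gives
$U_{rt}=\sum_{i=1}^t\binom tix_0^{t-i}y_0^iU_i$. If $p\nmid t$, the term $i=1$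
has valuation $e$ and the others at least $2e$, so $v_p(U_{rt})=e$. If $t=p$
is odd, the term $i=1$ has valuation $e+1$, the terms $2\le i<p$ at least
$2e+1\ge e+2$, and the term $i=p$ at least $pe\ge e+2$; so $v_p(U_{rp})=e+1$.
This gives the first claim by induction on $v_p(t)$. If $t=p=2$, then
$U_{2r}=2x_0y_0+ay_0^2$. This has valuation at least $2$, and exactly $e+1$
when $e\ge2$. So the second claim holds with $C=v_2(U_{2z(2)})$.
\end{proof}

\begin{lemma}\label{lem:cyc}
For $d\ge2$ we have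
$\sum_{z(p)=d}v_p(U_d)\log_\alpha p\le\varphi(d)+O(1)$, where $\varphi$ is
Euler's function.
\end{lemma}

\begin{proof}
Let $\Phi_d=\prod_\zeta(\alpha-\zeta\beta)$, with $\zeta$ running over the
primitive $d$-th roots of unity. From
$\alpha^k-\beta^k=\prod_{d\mid k}\Phi_d$ and M\"obius inversion,
$\Phi_d=\prod_{k\mid d}(\alpha^k-\beta^k)^{\mu(d/k)}
=\prod_{k\mid d}U_k^{\mu(d/k)}$, where the powers of $\sqrt D$ cancel because
$\sum_{k\mid d}\mu(d/k)=0$. So $\Phi_d$ is a nonzero rational number and an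
algebraic integer, hence an integer. If $z(p)=d$, then $p\nmid U_k$ for the
proper divisors $k$ of $d$, so $v_p(\Phi_d)=v_p(U_d)$. Thus the sum is at most
$\log_\alpha|\Phi_d|=\sum_{k\mid d}\mu(d/k)\bigl(k+\log_\alpha|1-\gamma^k|\bigr)$.
Here $\sum_{k\mid d}\mu(d/k)k=\varphi(d)$ and
$\sum_{k\ge1}\bigl|\log|1-\gamma^k|\bigr|<\infty$.
\end{proof}

\subsection{Primes of large and of small rank}

If $z(p)>n$, then $p\ne2$ and $p\nmid U_b$ for $0<|b|\le n$, so
$v_p(q^I\Delta)\ge0$.

Let $d_0=\lceil n^{2/3}\rceil$. For $z(p)<d_0$ a crude bound suffices. Put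
$\Sigma_p=\sum_{b=1}^nv_p(U_b)\ge1$. The function $R^{(j)}$ is an integral
polynomial times $\prod_bU_b^{-3}(1+(V_b/U_b)\tau)^{-3}$, where $b$ runs over
distinct nonzero integers in $[-n,n]$. The factors $U_b^{-3}$ have total
valuation at least $-6\Sigma_p$, and the coefficient of $\tau^i$ in the rest
has valuation at least $-i\Sigma_p$. So
$v_p(h_i^{(j)}(P_{i'}Q_s))\ge-(6+i)\Sigma_p$. Also
$v_p(H_{3-i}(j))\ge-(3-i)\Sigma_p$. Allowing for the factor $\frac14$, every
entry of the matrix has valuation at least $-9\Sigma_p-2\ge-11\Sigma_p$, and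
$v_p(q^I\Delta)\ge-11N\Sigma_p$. By Lemma~\ref{lem:val} and
$v_p(t!)\le t/(p-1)$, an odd prime with $z(p)=d$ has
$\Sigma_p\le\frac ndv_p(U_d)+\frac n{d(p-1)}\le\frac{2n}dv_p(U_d)$, and
$\Sigma_2=O(n)$. Since $\sum_{z(p)=d}v_p(U_d)\log p\le\log U_d=O(d)$, these
primes contribute to $\log_\alpha\mathcal B$ at most
\[
O(N)\Bigl(\sum_{2\le d<d_0}\frac{2n}d\,O(d)+O(n)\Bigr)=O(n^2d_0)=O(n^{8/3}).
\]

\subsection{Primes of intermediate rank}

Fix a prime $p$ with $d=z(p)\in[d_0,n]$, and let $\ell$ be so large that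
$d_0>3$ and $d_0(d_0-1)>n$. Then $p$ is odd and $p\ge d-1>n/d$. Put
$e_p=v_p(U_d)$ and $\varpi=p^{e_p}$. By Lemmas~\ref{lem:rank}
and~\ref{lem:val},
\begin{equation}\label{eq:vals}
v_p(U_b)=0\ \text{ if }d\nmid b;\quad v_p(U_b)\ge e_p\ \text{ if }d\mid b,
\text{ with equality if }0<|b|\le n .
\end{equation}
The cutoff $d_0$ was chosen to obtain this uniform valuation.

Split $\{0,\dots,n\}$ into its $d$ residue classes $\mathfrak c$ modulo $d$.
Let $n_{\mathfrak c}\ge1$ be the number of elements of $\mathfrak c$, let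
$m_{\mathfrak c}$ be the number of $i\in[1,m]$ with $-i\equiv j\pmod d$ for
$j\in\mathfrak c$, and put $B_{\mathfrak c}=3n_{\mathfrak c}-m_{\mathfrak c}$.
Modulo $p$, the $n_{\mathfrak c}$ triple poles and the $m_{\mathfrak c}$ zeros
of $R$ merge into one pole of order $B_{\mathfrak c}$. To exploit this we
express the Taylor coefficients at all poles of a class through those at a
single base point $j_{\mathfrak c}\in\mathfrak c$. Write
$\partial_{\mathfrak c}^b=\partial_{j_{\mathfrak c}}^b$, and call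
$q\lambda,E_2,E_1$ the functionals of type $T=3,2,1$.

\begin{lemma}\label{lem:kernel}
Put $B_{\mathfrak c,3}=B_{\mathfrak c}$, $B_{\mathfrak c,2}=B_{\mathfrak c}-2$,
$B_{\mathfrak c,1}=B_{\mathfrak c}-1$. There are numbers
$K_T^{\mathfrak c}(b,b')\in\varpi^{\,b+b'-B_{\mathfrak c,T}}\mathbb Z_{(p)}$,
for $0\le b<N'$ and $0\le b'<I$, such that for all forms $P,Q$ of degrees
$N'-1,I-1$ the functional of type $T$ takes at $PQ$ the value
\[
\sum_{\mathfrak c}\sum_{b,b'}K_T^{\mathfrak c}(b,b')\,
\partial_{\mathfrak c}^bP\;\partial_{\mathfrak c}^{b'}Q .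
\]
For any class with $n_{\mathfrak c}=1$ the numbers $K_T^{\mathfrak c}(b,b')$
may instead be chosen in $\mathbb Z_{(p)}$.
\end{lemma}

\begin{proof}
Let $j=j_{\mathfrak c}+t\in\mathfrak c$, so $d\mid t$ and $p\mid U_t$. The
first identity in \eqref{eq:add} at $(u,v)=(1,1)$ reads
$V_t^2-DU_t^2=4\varepsilon^t$, so $p\nmid V_t$, and
$\tau_*=U_t/V_t\in\varpi\mathbb Z_{(p)}$. With $U_{-t}=-\varepsilon^tU_t$ and
$V_{-t}=\varepsilon^tV_t$, the other two identities give
\[
\mathcal U_{j_{\mathfrak c}}=\tfrac12\varepsilon^tV_t\,(\tau_j-\tau_*)\,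
\mathcal V_j,\qquad
\mathcal V_{j_{\mathfrak c}}=\tfrac12\varepsilon^tV_t\,(1-D\tau_*\tau_j)\,
\mathcal V_j .
\]
So $\tau_{j_{\mathfrak c}}=(\tau_j-\tau_*)/(1-D\tau_*\tau_j)$, and comparing
\eqref{eq:local} at $j_{\mathfrak c}$ and at $j$ for a form $P$ of degree $e$,
\[
P^{(j)}(\tau)=\bigl(\tfrac12\varepsilon^tV_t\bigr)^e\sum_{b=0}^e
\partial_{\mathfrak c}^bP\,(\tau-\tau_*)^b(1-D\tau_*\tau)^{e-b}.
\]
Substitute $\tau=\varpi\eta$. Since
$(\varpi\eta-\tau_*)^b=\varpi^b(\eta-\tau_*/\varpi)^b$, we get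
$P^{(j)}(\varpi\eta)=\sum_b\varpi^b\,\partial_{\mathfrak c}^bP\cdot
\pi_b(\eta)$ with $\pi_b\in\mathbb Z_{(p)}[\eta]$ depending only on $b,j,e$.

Now consider $R^{(j)}(\varpi\eta)$, using \eqref{eq:vals}. A factor
$L_{j'-j}(\varpi\eta)$ of the denominator with $j'\notin\mathfrak c$ is a unit
of $\mathbb Z_{(p)}[[\eta]]$. Each of the $n_{\mathfrak c}-1$ factors with
$j'\in\mathfrak c$ is $\varpi$ times the unit
$U_{j'-j}/\varpi+V_{j'-j}\eta$. Each of the $m_{\mathfrak c}$ factors
$L_{-i-j}(\varpi\eta)$ of the numerator with $d\mid i+j$ lies in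
$\varpi\mathbb Z_{(p)}[\eta]$. Hence
$R^{(j)}(\varpi\eta)\in\varpi^{3-B_{\mathfrak c}}\mathbb Z_{(p)}[[\eta]]$.
The number $h_i^{(j)}(PQ)$ is $\varpi^{-i}$ times the coefficient of $\eta^i$
in $(R^{(j)}P^{(j)}Q^{(j)})(\varpi\eta)$. So it is a combination of the
products $\partial_{\mathfrak c}^bP\,\partial_{\mathfrak c}^{b'}Q$ with
coefficients in $\varpi^{\,b+b'+3-i-B_{\mathfrak c}}\mathbb Z_{(p)}$. The cases
$i=1$ and $i=2$ give the claim for $E_2$ and $E_1$. In $q\lambda$, the number
$h_i^{(j)}$ is multiplied by $q\xi-qH_3(j)$, $-\frac q4H_2(j)$,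
$-\frac q4H_1(j)$ for $i=0,1,2$. This factor lies in
$\varpi^{i-3}\mathbb Z_{(p)}$ by \eqref{eq:vals}, which gives the exponent
$b+b'-B_{\mathfrak c}$.

If $\mathfrak c=\{j\}$, then $j<d$, since otherwise $j-d\in\mathfrak c$. So
$H_1(j),H_2(j),H_3(j)\in\mathbb Z_{(p)}$ and
$R^{(j)}\in\mathbb Z_{(p)}[[\tau]]$, and
$h_i^{(j)}(PQ)=\sum_{b+b'\le i}r^{(j)}_{i-b-b'}\partial_j^bP\,\partial_j^{b'}Q$
gives coefficients in $\mathbb Z_{(p)}$.
\end{proof}

Entry by entry, the term $b=b'=0$ is the worst. In the determinant it can be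
used only once per class, and this is the arithmetic gain.

\begin{lemma}\label{lem:kappa}
We have $v_p(q^I\Delta)\ge-e_p\kappa_d$, where
\[
\kappa_d=\begin{cases}
\frac38\sum_{\mathfrak c}B_{\mathfrak c}^2&(d\le n/2),\\[2pt]
14\,\#\{\mathfrak c:n_{\mathfrak c}=2,\,m_{\mathfrak c}=0\}
+10\,\#\{\mathfrak c:n_{\mathfrak c}=2,\,m_{\mathfrak c}=1\}&(n/2<d\le n).
\end{cases}
\]
\end{lemma}

\begin{proof}
Call a class \emph{exceptional} if $d>n/2$ and $n_{\mathfrak c}=1$, and use for
it the second choice in Lemma~\ref{lem:kernel}. Apply Lemma~\ref{lem:expand}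
to the integral vectors $[\partial_{\mathfrak c}^bP_i]_i$, indexed by pairs
$(\mathfrak c,b)$, with
$M_T((\mathfrak c,b),s)=\sum_{b'}K_T^{\mathfrak c}(b,b')
\partial_{\mathfrak c}^{b'}Q_s$. Apply it once more, with one group, to each
determinant of $M_T$. This writes $q^I\Delta$ as an integral combination of
products $\prod_{T=1}^3\det(K_T)_{S_T,S_T'}$. Here $K_T$ is the block diagonal
matrix with blocks $K_T^{\mathfrak c}$, the sets $S_3,S_2,S_1$ are disjoint
$I$-element sets of pairs $(\mathfrak c,b)$, and $S_3',S_2',S_1'$ are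
$I$-element sets of pairs $(\mathfrak c,b')$. A nonzero term of
$\det(K_T)_{S_T,S_T'}$ belongs to a bijection $S_T\to S_T'$ that preserves
classes. So $S_T$ and $S_T'$ have the same number $s_T=s_T(\mathfrak c)$ of
elements in each class, and $\sum_{\mathfrak c}s_T(\mathfrak c)=I$. Put
$s=s_3+s_2+s_1$. In a class, the $s$ values of $b$ from all three sets $S_T$
are distinct nonnegative integers, with sum at least $\binom s2$; the $s_T$
values of $b'$ from $S_T'$ have sum at least $\binom{s_T}2$. So the product has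
valuation at least $-e_p\sum\vartheta_{\mathfrak c}$, summed over the classes
that are not exceptional, where, with $B=B_{\mathfrak c}$,
\begin{align*}
\vartheta_{\mathfrak c}&=Bs_3+(B-2)s_2+(B-1)s_1-\tbinom s2-\tbinom{s_3}2
-\tbinom{s_2}2-\tbinom{s_1}2\\
&=Bs+s_3-s_2-\tfrac12(s^2+s_3^2+s_2^2+s_1^2).
\end{align*}

Let $d\le n/2$. No class is exceptional, so
$\sum_{\mathfrak c}(s_3-s_2)=I-I=0$. From $s_3^2+s_2^2+s_1^2\ge s^2/3$, the rest
of $\vartheta_{\mathfrak c}$ is at most
$Bs-\frac23s^2=\frac38B^2-\frac23(s-\frac34B)^2\le\frac38B^2$.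

Let $n/2<d\le n$. Then $n_{\mathfrak c}\le2$, and $m_{\mathfrak c}\le1$ because
$d>m=n/2$. So the classes that are not exceptional have $B=6$ or $B=5$. Now
the term $s_3-s_2$ need not cancel, but $B$ is small and integrality helps.
Completing the square,
\[
\vartheta_{\mathfrak c}=\tfrac38B^2+1-\tfrac12\Bigl[(s-\tfrac34B)^2
+(s_3-\tfrac B4-1)^2+(s_2-\tfrac B4+1)^2+(s_1-\tfrac B4)^2\Bigr].
\]
Thus $\vartheta_{\mathfrak c}\le14.5$ for $B=6$ and
$\vartheta_{\mathfrak c}\le10.375$ for $B=5$. Since $\vartheta_{\mathfrak c}$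
is an integer, the bounds are $14$ and $10$.
\end{proof}

\begin{remark}
For $6\ell<d\le8\ell$ the classes with two poles have $B_{\mathfrak c}=6$, as
counted below. Bounding the columns one by one would give the exponent
$(6+4+5)I$, about $75\ell$, in place of $\kappa_d=14(n-d+1)\le28\ell$.
\end{remark}

\subsection{Summation over the rank}

There are $d$ classes and $|B_{\mathfrak c}|\le6n/d$, so $\kappa_d=O(n^2/d)$
and $\sum_{d\le n}\kappa_d=O(\ell^2\log\ell)$. Define $\kappa_d$ for
$1\le d<d_0$ by the first formula in Lemma~\ref{lem:kappa}; it is nonnegative.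
Lemmas~\ref{lem:cyc} and~\ref{lem:kappa} and the bounds for large and small
rank give
\begin{equation}\label{eq:B}
\log_\alpha\mathcal B\le\sum_{d_0\le d\le n}(\varphi(d)+O(1))\kappa_d
+O(n^{8/3})\le\sum_{1\le d\le n}\varphi(d)\kappa_d+o(\ell^3).
\end{equation}
Recall that $\sum_{d\le t}\varphi(d)=\frac3{\pi^2}t^2+O(t\log t)$. For a
continuous function $f$ on an interval $[t_0,t_1]\subset[0,\infty)$ this gives
\begin{equation}\label{eq:phi}
\sum_{t_0\ell<d\le t_1\ell}\varphi(d)f(d/\ell)
=\frac6{\pi^2}\,\ell^2\int_{t_0}^{t_1}tf(t)\,dt+o(\ell^2),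
\end{equation}
first for constants, then for step functions, then by uniform approximation.
Errors $O(1)$ in the counts below, weighted by $\varphi(d)$, add up to
$O(\ell^2)$. Write $d=t\ell$.

\emph{The range $4\ell<d\le8\ell$.} The classes with $n_{\mathfrak c}=2$ are
$\{\rho,\rho+d\}$ with $0\le\rho\le n-d$. The least positive $i$ with
$-i\equiv\rho$ is $d-\rho$, so $m_{\mathfrak c}=1$ if and only if
$\rho\ge d-4\ell$. For $4<t\le6$ there are $(t-4)\ell$ such classes with
$m_{\mathfrak c}=0$ and $(12-2t)\ell+1$ with $m_{\mathfrak c}=1$, so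
$\kappa_d=(64-6t)\ell+O(1)$. For $6<t\le8$ all have $m_{\mathfrak c}=0$, and
$\kappa_d=14(8-t)\ell+O(1)$. By \eqref{eq:phi} the contribution to
\eqref{eq:B} is $\ell^3$ times
\[
\frac6{\pi^2}\Bigl[\int_4^6t(64-6t)\,dt+\int_6^814t(8-t)\,dt\Bigr]+o(1)
=\frac6{\pi^2}\Bigl[336+\frac{560}3\Bigr]+o(1)
=\frac6{\pi^2}\cdot\frac{1568}3+o(1).
\]

\emph{The range $d\le4\ell$.} As a function of $t$, the number $\kappa_d$ is
given by different formulas on infinitely many intervals accumulating at $0$.
We avoid this by exchanging the order of summation. With $0\le j,j'\le n$ and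
$1\le i,i'\le m$, expanding $(3n_{\mathfrak c}-m_{\mathfrak c})^2$ gives
\[
\sum_{\mathfrak c}B_{\mathfrak c}^2=9\,\#\{(j,j'):d\mid j-j'\}
-6\,\#\{(i,j):d\mid i+j\}+\#\{(i,i'):d\mid i-i'\}.
\]
For $c\ge1$ let $S(c)$ be the sum of $\varphi(d)$ over the divisors
$d\le4\ell$ of $c$. Since $\sum_{d\mid c}\varphi(d)=c$, we have
$S(c)=c-S^*(c)$, where $S^*(c)$ is the sum over the divisors $d>4\ell$.
Separating the diagonal terms $j=j'$ and $i=i'$,
\begin{multline*}
\sum_{d\le4\ell}\varphi(d)\sum_{\mathfrak c}B_{\mathfrak c}^2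
=\bigl(9(n+1)+m\bigr)\sum_{d\le4\ell}\varphi(d)
+18\sum_{c=1}^n(n+1-c)S(c)\\
-6\sum_{i,j}S(i+j)+2\sum_{c=1}^{m-1}(m-c)S(c).
\end{multline*}
We evaluate the right side in units of $\ell^3$, up to $o(1)$.
\begin{itemize}
\item The diagonal term gives
$76\cdot\frac6{\pi^2}\int_0^4t\,dt=\frac6{\pi^2}\cdot608$.
\item Replacing $S(c)$ by $c$ in the three sums gives
$3n^3-3mn(m+n)+\frac13m^3$ up to $O(\ell^2)$, that is,
$1536-1152+\frac{64}3=\frac{1216}3$.
\item In the first sum $c\le8\ell$, so a divisor $d>4\ell$ of $c$ equals $c$.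
The correction from $S^*$ is
$-\frac6{\pi^2}\cdot18\int_4^8t(8-t)\,dt=-\frac6{\pi^2}\cdot768$.
\item In the second sum $i+j\le12\ell$, so a divisor $d>4\ell$ satisfies
$i+j=d$ or $i+j=2d$. The number of pairs $(i,j)$ with $i+j=c$ is $4\ell$ for
$4\ell\le c\le8\ell$ and $12\ell-c+1$ for $8\ell<c\le12\ell$. The correction is
\begin{multline*}
\frac6{\pi^2}\cdot6\Bigl[\int_4^84t\,dt+\int_8^{12}t(12-t)\,dt
+\int_4^6t(12-2t)\,dt\Bigr]\\
=\frac6{\pi^2}\cdot6\Bigl[96+\frac{224}3+\frac{56}3\Bigr]
=\frac6{\pi^2}\cdot1136 .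
\end{multline*}
\item In the third sum $c<4\ell$, so $S^*(c)=0$.
\end{itemize}
The total is $\frac{1216}3+\frac6{\pi^2}(608-768+1136)
=\frac{1216}3+\frac6{\pi^2}\cdot976$, and $\frac38$ of it is
$152+\frac6{\pi^2}\cdot366$. Adding the two ranges in \eqref{eq:B},
\[
\log_\alpha\mathcal B\le\Bigl(152+\frac6{\pi^2}\Bigl(366+\frac{1568}3\Bigr)
+o(1)\Bigr)\ell^3=\Bigl(152+\frac{5332}{\pi^2}+o(1)\Bigr)\ell^3 .
\]
This proves Proposition~\ref{prop:den} and completes the proof of
Theorem~\ref{thm:main}. \qed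

\begin{thebibliography}{9}

\bibitem{FZ}
\emph{The Fibonacci Zeta Function},
\texttt{https://mast.queensu.ca/\textasciitilde murty/fibon-tifr.pdf}.

\end{thebibliography}
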